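\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}
\title{MART need not have a limit cycle}

\begin{abstract}
MART is an iteration that treats the equations of a nonnegative linear system $Ax=b$ cyclically, one at a time, by multiplicative corrections. For inconsistent systems it has been asked whether the iterates always approach a limit cycle, as they do for the additive method ART. We show that they need not: there is an explicit $5\times3$ example, stable under small changes of all the data, in which the vectors reached after successive passes through the equations alternate between two disjoint compact sets. We also show that the limit cycle does exist whenever $\operatorname{rank}A\le2$, and that counterexamples exist for every rank $r\ge3$ and for every size $I\times J$ with $I\ge4$, $J\ge3$.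
\end{abstract}

\section{The question and the answer}

Let $A$ be a real $I\times J$ matrix with entries $A_{ij}\ge0$ and without zero rows or zero columns, and let $b\in\mathbb R^I$ have entries $b_i>0$. Put $m_i=\max_jA_{ij}>0$. The method \emph{MART} (multiplicative algebraic reconstruction technique) looks for a nonnegative solution of $Ax=b$ as follows. Start from a vector $x^0\in\mathbb R^J$ with positive entries. For $k=0,1,2,\dots$ let $i=k\pmod I+1$ and set
\begin{equation}\label{eq:mart}
x_j^{k+1}=x_j^k\left(\frac{b_i}{(Ax^k)_i}\right)^{A_{ij}/m_i},\qquad j=1,\dots,J .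
\end{equation}
All iterates are positive. We call $I$ consecutive steps, beginning with row $1$, a \emph{pass}. We say that MART \emph{produces a limit cycle} if for each fixed $i\in\{1,\dots,I\}$ the vectors $x^{mI+i}$ converge in $\mathbb R^J$ as $m\to\infty$. Zero entries in the limits are allowed, and the limits need not be distinct.

A step rescales the coordinates that occur in equation $i$, in the direction that reduces the error in that equation. The exponents are divided by $m_i$ so that none exceeds $1$; this prevents overshooting. Without the division, the single equation $3x=3$ in one unknown would give $x\mapsto x\cdot x^{-3}=x^{-2}$, that is $\log x\mapsto-2\log x$, which diverges unless $x^0=1$. If the entries of row $i$ are all $0$ or $m_i$, then the step multiplies the coordinates in the support of the row by one common factor and solves the $i$-th equation exactly.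

If $Ax=b$ has a nonnegative solution, it is known that MART converges to the unique nonnegative solution that minimizes the Kullback--Leibler distance $KL(x,x^0)=\sum_jKL(x_j,x_j^0)$. Here $KL(u,v)=u\log\frac uv+v-u$ for $u,v>0$ and $KL(0,v)=v$ for $v>0$. What happens if there is no nonnegative solution? The simplest inconsistent systems have one unknown. If $J=1$, then \eqref{eq:mart} sends every $x$ to $b_i/A_{i1}$, so that $x^{mI+i}=b_i/A_{i1}$ for all $m\ge0$ and $1\le i\le I$: the iterates run through a cycle from the first pass on. The additive relative of MART points the same way. \emph{ART} uses the rows in the same cyclic order and replaces $x^k$ by its orthogonal projection onto the hyperplane $\{x:(Ax)_i=b_i\}$. It is known that for an inconsistent system ART always produces a limit cycle: the vectors $x^{mI+i}$ converge for each $i$. So one would guess that MART does too, and the question is posed in \cite{source}: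
\begin{quote}
``Open Question: When there are no nonnegative solutions, MART does not converge to a single vector, but, like ART, is always observed to produce a limit cycle of vectors. Unlike ART, there is no proof of the existence of a limit cycle for MART.''
\end{quote}

One reason for caution is that orthogonal projections never increase Euclidean distances, while MART steps can do so in the coordinates natural for them, $y_j=\log x_j$. For the row $(1,1)$ the step is $x\mapsto b\,x/(x_1+x_2)$. With $p=x_1/(x_1+x_2)$ its Jacobian in $y$ is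
\[
\begin{pmatrix}1-p&-(1-p)\\-p&p\end{pmatrix}=\begin{pmatrix}1-p\\-p\end{pmatrix}\begin{pmatrix}1&-1\end{pmatrix},
\]
whose Euclidean operator norm $\sqrt{2\,(p^2+(1-p)^2)}$ exceeds $1$ unless $p=\frac12$. The guess is in fact wrong.

\begin{theorem}\label{thm:A}
Let
\[
A=\begin{pmatrix}1&0&\tfrac12\\1&0&1\\1&1&0\\1&0&0\\0&1&1\end{pmatrix},\qquad b=\bigl(\tfrac12,\ 10^{10},\ 10^{14},\ 10^{-4},\ 10^{4}\bigr)^T .
\]
Then $Ax=b$ has no nonnegative solution, and for $x^0=(10^{-4},\,10^4-w_0,\,w_0)$ with any $w_0\in[1.05,2]$ the sequence $\{x^{5m}\}_{m\ge0}$ diverges: $x_3^{5m}\in[1.05,2]$ for even $m$ and $x_3^{5m}\in[30,110]$ for odd $m$. Moreover, $(A,b,x^0)$ has a neighborhood in $\{\text{nonnegative }5\times3\text{ matrices}\}\times\mathbb R^5\times\mathbb R^3$ such that for every triple $(A',b',x')$ in it the system $A'x=b'$ has no nonnegative solution and MART started at $x'$ does not produce a limit cycle. This neighborhood contains triples in which all entries of $A'$ are positive.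
\end{theorem}

The matrix in Theorem~\ref{thm:A} has rank $3$. By the next theorem, this is the smallest rank for which the guess can fail.

\begin{theorem}\label{thm:B}
If $\operatorname{rank}A\le2$, in particular if $I\le2$ or $J\le2$, then for every $b>0$ and every $x^0>0$, whether or not $Ax=b$ has a nonnegative solution, MART produces a limit cycle.
\end{theorem}

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(i)] Let $K\ge10^4$ and
\[
A=\begin{pmatrix}1&1&0\\0&1&1\\1&0&\frac23\\1&0&\frac13\end{pmatrix},\qquad b=\bigl(K^{-22},\ 1,\ \tfrac23K^{-142},\ \tfrac13K^{67}\bigr)^T .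
\]
Then $Ax=b$ has no nonnegative solution, and there is $x^0>0$ with $x^8=x^0\ne x^4$. So $\{x^{4m}\}$ diverges.
\item[(ii)] For every $I\ge4$ and $J\ge3$ there are an $I\times J$ matrix $A$, a vector $b>0$ and a starting vector $x^0>0$ such that $Ax=b$ has no nonnegative solution and MART does not produce a limit cycle.
\item[(iii)] For every $r\ge3$ there are such data with $\operatorname{rank}A=r$.
\end{enumerate}
\end{theorem}

Thus $2$ is the sharp rank threshold. The case $I=3$, $\operatorname{rank}A=3$ is not settled here.

Throughout we write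
\[
a_{ij}=A_{ij}/m_i\in[0,1],\qquad \beta_i=b_i/m_i,\qquad T_i:\ x_j\mapsto x_j\Bigl(\frac{\beta_i}{(ax)_i}\Bigr)^{a_{ij}},\qquad F=T_I\circ\cdots\circ T_1 .
\]
Since $b_i/(Ax)_i=\beta_i/(ax)_i$, a step of MART with row $i$ is $T_i$, and $x^{(m+1)I}=F(x^{mI})$. We write $a^i$ for the $i$-th row of $a$; its largest entry is $1$. In Theorems \ref{thm:A} and \ref{thm:C}(i) all $m_i$ are $1$, so $a=A$ and $\beta=b$.

\section{A divergent example}

\subsection{The idea: a decreasing map with a steep fixed point}

If a pass acts essentially on one parameter $w>0$, the simplest way to avoid a limit cycle is that it acts by a decreasing map whose fixed point is repelling. A good candidate is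
\[
g(w)=1+c\,w^{-p},\qquad c,p>0 .
\]
It has exactly one fixed point $w^*$, with $w^*>1$, and
\[
g'(w^*)=-pc\,(w^*)^{-p-1}=-p\,\frac{w^*-1}{w^*} .
\]
For $p\le1$ this slope always has modulus less than $1$. For $p=\frac32$ its modulus exceeds $1$ exactly if $w^*>3$, that is if $g(3)>3$, that is if $c>6\sqrt3\approx10.4$. We take $p=\frac32$ and $c=100$. Then values of $w$ slightly above $1$ are sent to values near $100$, and those are sent back near $1$.

The point is to manufacture the exponent $p>1$ although the exponents in \eqref{eq:mart} are at most $1$. Row $1$ of Theorem~\ref{thm:A} does this by acting on two coordinates with \emph{different} exponents, after which the other rows compare these coordinates. Start at $x=(10^{-4},10^4-w,w)$ with $w$ of moderate size, and neglect small terms.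
\begin{itemize}
\item Row $1$ sees $x_1+\frac12x_3\approx\frac w2$. The correction factor is about $w^{-1}$, so $x_1\approx10^{-4}w^{-1}$ and $x_3\approx w\cdot w^{-1/2}=w^{1/2}$. Hence $x_1/x_3\approx10^{-4}w^{-3/2}$: the exponent $\frac32$ has appeared.
\item Row $2$ rescales $x_1$ and $x_3$ jointly to the sum $10^{10}$, so $x_3\approx10^{10}$ and $x_1\approx10^6w^{-3/2}$. The information on $w$ is now essentially in $x_1$ alone.
\item Row $3$ rescales $x_1$ and $x_2\approx10^4$ jointly to the sum $10^{14}$, so $x_2\approx10^{14}/(1+100w^{-3/2})$.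
\item Row $4$ resets $x_1$ to $10^{-4}$.
\item Row $5$ rescales $x_2$ and $x_3$ to the sum $10^4$. Since $x_3/x_2\approx10^{-4}(1+100w^{-3/2})$ is small, the new third coordinate is about $1+100w^{-3/2}$.
\end{itemize}
It remains to do this exactly. The two intervals to be exchanged are
\[
N_1=[1.05,\,2],\qquad N_2=[30,\,110] .
\]

\subsection{The exact pass}

We prove Theorem~\ref{thm:A}. First, row $4$ requires $x_1=10^{-4}$, row $3$ then requires $x_2=10^{14}-10^{-4}$, and row $5$ with $x_3\ge0$ requires $x_2\le10^4$. So there is no nonnegative solution.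

Row $4$ sets $x_1=10^{-4}$, and row $5$ leaves $x_1$ alone and makes $x_2+x_3=10^4$. Hence $F$ maps the whole positive orthant into
\[
\Gamma=\{(10^{-4},\,10^4-w,\,w):0<w<10^4\} .
\]
Start at the point of $\Gamma$ with parameter $w$.
\begin{itemize}
\item Row 1: the ratio is $r=\dfrac{1/2}{10^{-4}+w/2}=\dfrac1{w+2\cdot10^{-4}}$. Afterwards $x_1=10^{-4}r$ and $x_3=w\sqrt r$.
\item Row 2: both coordinates are multiplied by $10^{10}/(10^{-4}r+w\sqrt r)$, so
\[
x_1=\frac{10^{6}\sqrt r}{10^{-4}\sqrt r+w},\qquad x_3=\frac{10^{10}w}{10^{-4}\sqrt r+w}=10^{10}\omega,\qquad \omega:=\frac{w}{w+10^{-4}\sqrt r} .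
\]
\item Row 3: with this $x_1$ put $S=x_1/(10^4-w)$. Afterwards
\[
x_2=\frac{10^{14}(10^4-w)}{x_1+10^4-w}=\frac{10^{14}}{1+S} .
\]
\item Row 4: $x_1=10^{-4}$.
\item Row 5: with $z=(1+S)\,\omega$ we have $x_2/x_3=10^4/z$ before this step, so the new parameter is
\begin{equation}\label{eq:f}
f(w)=\frac{10^4\,x_3}{x_2+x_3}=\frac{10^4}{1+10^4/z}=\frac{z}{1+10^{-4}z} .
\end{equation}
\end{itemize}

\subsection{The two intervals are exchanged}

Let $1.05\le w\le110$. Then $r<1$. From $(1+u)^{-1}\ge1-u$ and $(1+u)^{-1/2}\ge1-\frac u2$ for $u\ge0$ we get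
\[
1-10^{-4}\le\omega\le1,\qquad 1-10^{-4}\le\sqrt{rw}=\Bigl(1+\frac{2\cdot10^{-4}}w\Bigr)^{-1/2}\le1 .
\]
The value of $x_1$ after row $2$ is $10^6\sqrt r\,\omega/w=10^6w^{-3/2}\sqrt{rw}\,\omega$. Moreover $1\le(1-w/10^4)^{-1}\le(1-0.011)^{-1}<1.012$. Therefore
\[
S=100\,\kappa\,w^{-3/2}\qquad\text{with}\qquad 0.999\le\kappa\le1.012 .
\]

\emph{Let $w\in N_1$.} Then $S\ge99.9\cdot2^{-3/2}>35.3$ and $S\le101.2\cdot1.05^{-3/2}<94.1$. So $z\le1+S<95.1<96$, and by \eqref{eq:f}
\[
f(w)\le z<95.1,\qquad f(w)\ge\frac{(1-10^{-4})(1+S)}{1.0096}\ge0.989\cdot36.3>35.8 .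
\]
Thus $f(N_1)\subset\operatorname{int}N_2$.

\emph{Let $w\in N_2$.} Since $30^{3/2}>164$ and $110^{3/2}<1154$, we have $S\le101.2/164<0.62$ and $S\ge99.9/1154>0.086$. So $z\le1.62$, and
\[
f(w)\le z\le1.62<2,\qquad f(w)\ge\frac{(1-10^{-4})\cdot1.086}{1+1.62\cdot10^{-4}}>1.08>1.05 .
\]
Thus $f(N_2)\subset\operatorname{int}N_1$.

If $w_0\in N_1$, then $x_3^{5m}$ lies in $N_1$ for even $m$ and in $N_2$ for odd $m$. These intervals are compact and disjoint, so $\{x^{5m}\}$ diverges.

\subsection{Stability}

\emph{Inconsistency persists.} For the rows $A^i$ of $A$,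
\[
2A^4+2A^5-A^3=(1,1,2),\qquad 2b_4+2b_5-b_3<0 .
\]
The three entries of the first vector are positive and the number on the right is negative. These strict inequalities persist for $(A',b')$ near $(A,b)$. A solution $x\ge0$ of $A'x=b'$ would make the corresponding combination of the equations an equality between a nonnegative and a negative number. So $A'x=b'$ has no nonnegative solution. The other standing assumptions (positive $b'$, no zero rows or columns in $A'$, positive $x'$) also persist.

\emph{Alternation persists.} For $0<\eta<10^{-4}$ and $s=1,2$ let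
\[
V_s=\{x\in\mathbb R^3:\ |x_1-10^{-4}|\le\eta,\ |x_2+x_3-10^4|\le\eta,\ x_3\in N_s\} .
\]
These are compact subsets of the positive orthant, and they shrink to the compact set $\Gamma_s=\{x\in\Gamma:x_3\in N_s\}$ as $\eta\to0$. The set of positive $x$ for which the third coordinate of $F(x)$ lies in $\operatorname{int}N_2$ is open and contains $\Gamma_1$, hence it contains $V_1$ if $\eta$ is small. Since $F$ takes all its values in $\Gamma$, we get
\[
F(V_1)\subset\{x\in\Gamma:x_3\in\operatorname{int}N_2\}\subset\operatorname{int}V_2 ,
\]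
and in the same way $F(V_2)\subset\operatorname{int}V_1$. Fix such an $\eta$.

The maxima $m_i$ depend continuously on $A$, so the pass $F_{A',b'}(x)$ is jointly continuous in $(A',b',x)$ for $(A',b')$ near $(A,b)$ and $x>0$. By compactness of $V_1,V_2$ the inclusions $F_{A',b'}(V_1)\subset\operatorname{int}V_2$ and $F_{A',b'}(V_2)\subset\operatorname{int}V_1$ hold for all $(A',b')$ close to $(A,b)$. Finally $F_{A,b}(x^0)\in\operatorname{int}V_2$, so $F_{A',b'}(x')\in V_2$ if also $x'$ is close to $x^0$. From then on the vectors after complete passes alternate between the disjoint compact sets $V_2$ and $V_1$, and they do not converge. Every neighborhood of $A$ among the nonnegative matrices contains matrices with all entries positive. This proves Theorem~\ref{thm:A}. \qed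

\section{Rank at most two}\label{sec:rank2}

\subsection{Logarithmic coordinates}

Put $y^k=\log x^k$ (componentwise) and $\varphi_i(y)=\log\sum_ja_{ij}e^{y_j}$. With $i=k\pmod I+1$ a step reads
\begin{equation}\label{eq:log}
y^{k+1}=y^k+c_k\,a^i,\qquad c_k=\log\frac{\beta_i}{(ax^k)_i}=\log\beta_i-\varphi_i(y^k) .
\end{equation}
So the iterates stay in $y^0$ plus the row space of $A$, and the rank of $A$ is the dimension in which the dynamics takes place. Two facts about single steps are needed. The first is that the $x^k$ stay bounded. They need not stay away from $0$, and this will be the main complication at the end.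

\begin{lemma}\label{lem:bound}
For all $k$ we have $x_j^k\le M_j:=\max\bigl(x_j^0,\ \max_{i:a_{ij}>0}\beta_i/a_{ij}\bigr)$. Hence there is $C\ge0$ with $c_k\ge-C$ for all $k$.
\end{lemma}

\begin{proof}
Let $r=\beta_i/(ax^k)_i$. If $r\le1$ or $a_{ij}=0$, then $x_j^{k+1}=x_j^kr^{a_{ij}}\le x_j^k$. If $r>1$ and $a_{ij}>0$, then $a_{ij}\le1$ gives
\[
a_{ij}x_j^{k+1}=a_{ij}x_j^k\,r^{a_{ij}}\le a_{ij}x_j^k\,r\le(ax^k)_i\,r=\beta_i .
\]
The first claim follows by induction. The second follows from $(ax^k)_i\le\sum_ja_{ij}M_j$.
\end{proof}

The second fact is a mean value inequality: for all $y,y'\in\mathbb R^J$,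
\begin{equation}\label{eq:mean}
\min_{j:\,a_{ij}>0}(y_j'-y_j)\ \le\ \varphi_i(y')-\varphi_i(y)\ \le\ \max_{j:\,a_{ij}>0}(y_j'-y_j) .
\end{equation}
Indeed $e^{\varphi_i(y')-\varphi_i(y)}$ is the mean of the numbers $e^{y'_j-y_j}$ with weights proportional to $a_{ij}e^{y_j}$.

Our strategy is to compare the orbit with itself one pass later. Steps $k$ and $k+I$ use the same row $i$, so by \eqref{eq:log}
\begin{equation}\label{eq:diff}
y^{k+1+I}-y^{k+1}=(y^{k+I}-y^k)-\Delta\,a^i,\qquad \Delta=\varphi_i(y^{k+I})-\varphi_i(y^k) .
\end{equation}
If we can show that the sign pattern of this difference, in suitable coordinates of the row space, is eventually constant, then these coordinates are eventually monotone from pass to pass.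

\subsection{Rank one}

Here the method is visible in its simplest form. All rows $a^i$ are nonnegative multiples of one another with largest entry $1$, so they equal one vector $e$. Since no column vanishes, $e_j>0$ for all $j$. Write $y^k=y^0+\mu_ke$ and $p_k=\mu_{k+I}-\mu_k$. Then \eqref{eq:diff} says $p_{k+1}=p_k-\Delta$. The differences in \eqref{eq:mean} are the numbers $p_ke_j$, which lie between $0$ and $p_k$, so $\Delta$ lies between $0$ and $p_k$. Hence $p_k\ge0$ implies $p_{k+1}\ge0$, and $p_k\le0$ implies $p_{k+1}\le0$. So for each $i$ and $j$ the sequence $x_j^{mI+i}$ is monotone in $m$. It lies in $(0,M_j]$, so it converges.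

\subsection{Rank two: how the signs can change}

Nonzero nonnegative vectors of the two-dimensional row space lie in an open half-plane of it (the sum of the entries is positive), so the rows $a^i$ can be ordered by angle. Let $e$ and $f$ be rows of extreme angle on the two sides. They are linearly independent because the rank is $2$, and every row lies between them:
\[
a^i=\sigma_ie+\tau_if,\qquad \sigma_i,\tau_i\ge0,\ \text{ not both }0 .
\]
As $e$ and $f$ are normalized rows, $\max_je_j=\max_jf_j=1$. At an index with $e_j=1$ we have $1\ge a_{ij}=\sigma_i+\tau_if_j\ge\sigma_i$, and likewise $\tau_i\le1$. Moreover $(e_j,f_j)\ne(0,0)$ for every $j$, since column $j$ of $A$ is nonzero.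

Write $y^k=y^0+\mu_ke+\nu_kf$, so that
\[
\mu_{k+1}=\mu_k+\sigma_ic_k,\qquad \nu_{k+1}=\nu_k+\tau_ic_k ,
\]
and let $d_k=(\mu_{k+I}-\mu_k,\ \nu_{k+I}-\nu_k)$. If $d_k=(p,q)$, then $y^{k+I}-y^k=pe+qf$ and \eqref{eq:diff} becomes
\[
d_{k+1}=(p-\sigma_i\Delta,\ q-\tau_i\Delta) .
\]
There are now two kinds of sign patterns. Opposite signs turn out to be preserved for ever. Equal signs need not be preserved, but they cannot be reversed directly.

\begin{lemma}\label{lem:signs}
Let $d_k=(p,q)$.
\begin{enumerate}
\item[(a)] If $p\ge0\ge q$, then $d_{k+1}$ satisfies the same inequalities.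
\item[(b)] If $p\le0\le q$, then $d_{k+1}$ satisfies the same inequalities.
\item[(c)] If $p,q>0$, then the components of $d_{k+1}$ are not both negative.
\item[(d)] If $p,q<0$, then the components of $d_{k+1}$ are not both positive.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $0\le e_j,f_j\le1$, we have $q\le pe_j+qf_j\le p$ for all $j$, so $q\le\Delta\le p$ by \eqref{eq:mean}. Hence $\sigma_i\Delta\le\max(\Delta,0)\le p$ because $0\le\sigma_i\le1$, and $\tau_i\Delta\ge\min(\Delta,0)\ge q$ because $0\le\tau_i\le1$. So $p-\sigma_i\Delta\ge0\ge q-\tau_i\Delta$.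

(b) This is (a) with $e$ and $f$ exchanged.

(c) Suppose $p<\sigma_i\Delta$ and $q<\tau_i\Delta$. Then $\Delta>0$. Let $j$ attain the maximum in \eqref{eq:mean}. Since $(e_j,f_j)\ne(0,0)$,
\[
\Delta\le pe_j+qf_j<(\sigma_ie_j+\tau_if_j)\Delta=a_{ij}\Delta\le\Delta ,
\]
a contradiction.

(d) The argument for (c) with $y^k$ and $y^{k+I}$ exchanged applies, since this changes the signs of $p$, $q$ and $\Delta$.
\end{proof}

A vector $(p,q)$ whose components are neither both positive nor both negative satisfies $p\ge0\ge q$ or $p\le0\le q$. If this happens for some $d_k$, then (a) or (b) applies from there on. If it never happens, then by (c) and (d) the common sign of the components never changes. So there are three cases: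
\begin{enumerate}
\item all $d_k$ have both components positive, or all have both components negative;
\item from some $k$ on, $d_k=(p,q)$ with $p\ge0\ge q$;
\item from some $k$ on, $d_k=(p,q)$ with $p\le0\le q$.
\end{enumerate}
In each case $d_k$ eventually stays in one closed quadrant. Behavior as in Theorem~\ref{thm:A}, where the difference of successive passes keeps reversing its direction, is thereby excluded.

\subsection{Rank two: convergence}

\emph{Case 1.} Since $e,f\ge0$, each sequence $x_j^{mI+i}$ is monotone in $m$. It lies in $(0,M_j]$ and therefore converges.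

\emph{Case 2.} (Case 3 is the same with $e$ and $f$ exchanged.) For each $i$, as $m\to\infty$, the numbers $\mu_{mI+i}$ are eventually nondecreasing, with a limit $\mu_i^\infty\le+\infty$, and $\nu_{mI+i}$ are eventually nonincreasing, with a limit $\nu_i^\infty\ge-\infty$. By Lemma~\ref{lem:bound} and $0\le\sigma_i\le1$ we have $\mu_{k+1}\ge\mu_k-C$. So if one $\mu_i^\infty$ is infinite, then the limit for the next row is infinite too, and going around once we see that all are. Hence either all $\mu_i^\infty$ are finite or all are $+\infty$.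

\emph{Case 2a: all $\mu_i^\infty$ are finite.} Then $y_j^{mI+i}=y_j^0+e_j\mu_{mI+i}+f_j\nu_{mI+i}$ converges in $[-\infty,\infty)$, so $x_j^{mI+i}$ converges in $[0,\infty)$.

\emph{Case 2b: all $\mu_i^\infty=+\infty$.} We shall see that then $\nu_k\to-\infty$, so that monotonicity alone does not suffice. The idea is that all coordinates except those on one ray of exponents $(e_j,f_j)$ tend to $0$, and the remaining ones depend on a single combination of $\mu_k$ and $\nu_k$, which follows a perturbed one-dimensional contraction.

If $e_j>0$, then $e_j\mu_k\to\infty$ while $y_j^k$ is bounded above, so $f_j>0$ and $\nu_k\to-\infty$. Such $j$ exist. Put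
\[
t=\min_{j:\,e_j>0}\frac{f_j}{e_j}>0,\qquad J^*=\{j:e_j>0,\ f_j=te_j\}\ne\emptyset,\qquad \theta_k=\mu_k+t\nu_k .
\]
The coordinates in $J^*$ are those for which the decrease of $\nu$ compensates the growth of $\mu$ least; they are the ones that can survive.
\begin{itemize}
\item For $j\in J^*$ we have $x_j^k=x_j^0e^{e_j\theta_k}$. In particular $\theta_k$ is bounded above.
\item For $j\notin J^*$ with $e_j>0$ we have $y_j^k-y_j^0=e_j\theta_k+(f_j-te_j)\nu_k\to-\infty$, since $f_j-te_j>0$.
\item For $e_j=0$ we have $f_j>0$ and $y_j^k-y_j^0=f_j\nu_k\to-\infty$.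
\end{itemize}
So $x_j^k\to0$ for $j\notin J^*$, and it remains to show that $\theta_{mI+i}$ converges for each $i$.

Put $\gamma_i=\sigma_i+t\tau_i>0$. Then $a_{ij}=\sigma_ie_j+\tau_ite_j=\gamma_ie_j>0$ for $j\in J^*$. With
\[
S_i(\theta)=\sum_{j\in J^*}a_{ij}x_j^0e^{e_j\theta},\qquad \varepsilon_k=\sum_{j\notin J^*}a_{ij}x_j^k\to0
\]
(in $\varepsilon_k$, $i$ is the row used in step $k$) we have
\[
\theta_{k+1}=\theta_k+\gamma_ic_k=\theta_k+\gamma_i\log\frac{\beta_i}{S_i(\theta_k)+\varepsilon_k} .
\]

\emph{$\theta_k$ is bounded below.} As $\theta\to-\infty$, $S_i(\theta)\to0$. Choose $L$ with $S_i(\theta)\le\beta_i/2$ for all $i$ and all $\theta\le L$, and $K_0$ with $\varepsilon_k\le\frac12\min_i\beta_i$ for $k\ge K_0$. Let $k\ge K_0$. If $\theta_k\le L$, then $c_k\ge0$ and $\theta_{k+1}\ge\theta_k$. If $\theta_k>L$, then $\theta_{k+1}\ge L-C\max_i\gamma_i$ by Lemma~\ref{lem:bound}. By induction $\theta_k\ge\min(\theta_{K_0},\,L-C\max_i\gamma_i)$ for all $k\ge K_0$.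

\emph{Convergence.} Let $h_i(\theta)=\theta+\gamma_i\log(\beta_i/S_i(\theta))$. Then
\[
h_i'(\theta)=1-\frac{\sum_{j\in J^*}(\gamma_ie_j)\,a_{ij}x_j^0e^{e_j\theta}}{\sum_{j\in J^*}a_{ij}x_j^0e^{e_j\theta}} ,
\]
which is $1$ minus a weighted mean of the numbers $\gamma_ie_j=a_{ij}$, $j\in J^*$. So $h_i'\in[0,1-\kappa]$ with $\kappa=\min_{i,\,j\in J^*}a_{ij}\in(0,1]$. Furthermore $\theta_{k+1}=h_i(\theta_k)+\eta_k$ with
\[
\eta_k=-\gamma_i\log\Bigl(1+\frac{\varepsilon_k}{S_i(\theta_k)}\Bigr)\to0 ,
\]
because $\theta_k$, and hence $S_i(\theta_k)$, is bounded below (the latter by a positive number). The map $h_I\circ\cdots\circ h_1$ is a contraction of $\mathbb R$; from its fixed point we get an $I$-periodic sequence $\theta_k^*$ with $\theta_{k+1}^*=h_i(\theta_k^*)$. Now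
\[
|\theta_{k+1}-\theta_{k+1}^*|\le(1-\kappa)|\theta_k-\theta_k^*|+|\eta_k| .
\]
The differences are bounded, so their upper limit $D=\limsup_k|\theta_k-\theta_k^*|$ is finite and satisfies $D\le(1-\kappa)D$, that is $D=0$. Hence $\theta_{mI+i}$ converges for each $i$, and Theorem~\ref{thm:B} is proved. \qed

\section{Four rows}

\subsection{Leading exponents}

The example of Theorem~\ref{thm:A} spends two of its five rows on resetting the state. To manage with four rows we look for a periodic orbit directly, on a logarithmic scale so coarse that almost everything becomes affine. Let $A,b$ be as in Theorem~\ref{thm:C}(i) and write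
\[
x_j=K^{Y_j},\qquad (\hat\beta_1,\hat\beta_2,\hat\beta_3,\hat\beta_4)=(-22,\,0,\,-142,\,67) .
\]
Every row has exactly two nonzero entries. Suppose a step uses row $i$, let $j$ be a designated index in its support and $l$ the other one, and suppose $b_i=A_{ij}K^{\hat\beta_i}$. Since $(Ax)_i=A_{ij}K^{Y_j}\bigl(1+\frac{A_{il}}{A_{ij}}K^{-(Y_j-Y_l)}\bigr)$, the step is exactly
\begin{equation}\label{eq:step}
Y\mapsto Y+a^i(\hat\beta_i-Y_j-\varepsilon),\qquad \varepsilon=\log_K\Bigl(1+\frac{A_{il}}{A_{ij}}K^{-(Y_j-Y_l)}\Bigr)>0 .
\end{equation}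
If $K$ is large and the gap $Y_j-Y_l$ is bounded below by a positive number, then $\varepsilon$ is tiny. So up to tiny errors the step is affine, and the nonlinearity survives only in the question which coordinate dominates. The plan is to find a periodic orbit for $\varepsilon=0$ (a calculation with integers) and then to show that it persists.

\subsection{The reference orbit}

We consider eight steps (two passes), with the rows and designated indices of the table. The condition $b_i=A_{ij}K^{\hat\beta_i}$ holds in each of them: row $1$ is used with $j=2$ and $j=1$, where $A_{1j}=1$; row $2$ with $j=2$, where $A_{22}=1$; rows $3,4$ with $j=3$, where $A_{33}=\frac23$ and $A_{43}=\frac13$. With $\varepsilon=0$ in \eqref{eq:step}, starting at $Y^{*0}=(-1,0,-41)$, we get: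
\[
\renewcommand{\arraystretch}{1.15}
\begin{array}{c|c|c|c|c|c}
\text{step}&\text{row }i&j&\text{gap }Y^*_j-Y^*_l\text{ before}&\hat\beta_i-Y^*_j&Y^*\text{ after the step}\\\hline
1&1&2&1&-22&(-23,-22,-41)\\
2&2&2&19&22&(-23,0,-19)\\
3&3&3&4&-123&(-146,0,-101)\\
4&4&3&45&168&(22,0,-45)\\
5&1&1&22&-44&(-22,-44,-45)\\
6&2&2&1&44&(-22,0,-1)\\
7&3&3&21&-141&(-163,0,-95)\\
8&4&3&68&162&(-1,0,-41)
\end{array}
\]
For instance, step $3$ adds $-123\,(1,0,\frac23)=(-123,0,-82)$. All gaps are positive, and after two passes we are back at the start, while after one pass we are at $(22,0,-45)$. The two passes differ because row $1$ is dominated by $x_2$ in step $1$ and by $x_1$ in step $5$.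

\subsection{The orbit persists: proof of Theorem~\ref{thm:C}(i)}

\emph{Inconsistency.} If $x\ge0$ and $Ax=b$, then $x_2\le K^{-22}$ by row $1$ and $x_3\le K^{-142}$ by row $3$, which contradicts $x_2+x_3=1$.

The rest of the proof follows a small initial deviation $\delta$ from the reference orbit through the eight steps. The final deviation turns out to be $L\delta$ plus a small continuous error, with a constant matrix $L$ for which $\mathrm{Id}-L$ is invertible. A $\delta$ that returns to itself is then found by Brouwer's theorem.

\emph{Deviations.} Start the true iteration at $Y^{*0}+\delta$ with $\|\delta\|_\infty\le\frac1{10}$. Let $D_k$ be the deviation from the reference orbit after step $k$ (so $D_0=\delta$), and $\varepsilon_k$ the number $\varepsilon$ of step $k$. Subtracting the reference step from \eqref{eq:step} gives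
\[
D_k=D_{k-1}-a^i\bigl((D_{k-1})_j+\varepsilon_k\bigr) .
\]
Hence, step by step,
\begin{align*}
D_1&=(\delta_1-\delta_2-\varepsilon_1,\ -\varepsilon_1,\ \delta_3),\\
D_2&=(\delta_1-\delta_2-\varepsilon_1,\ -\varepsilon_2,\ \delta_3+\varepsilon_1-\varepsilon_2),\\
D_3&=(\delta_1-\delta_2-\delta_3-2\varepsilon_1+\varepsilon_2-\varepsilon_3,\ -\varepsilon_2,\ g),\\
&\qquad g=\tfrac13(\delta_3+\varepsilon_1-\varepsilon_2)-\tfrac23\varepsilon_3,\\
D_4&=(\alpha,\ -\varepsilon_2,\ \gamma),\\
&\qquad\alpha=\delta_1-\delta_2-\tfrac43\delta_3-\tfrac73\varepsilon_1+\tfrac43\varepsilon_2-\tfrac13\varepsilon_3-\varepsilon_4,\\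
&\qquad\gamma=\tfrac23g-\tfrac13\varepsilon_4=\tfrac29\delta_3+\tfrac29\varepsilon_1-\tfrac29\varepsilon_2-\tfrac49\varepsilon_3-\tfrac13\varepsilon_4,\\
D_5&=(-\varepsilon_5,\ -\varepsilon_2-\alpha-\varepsilon_5,\ \gamma),\\
D_6&=(-\varepsilon_5,\ -\varepsilon_6,\ \zeta),\qquad\zeta=\alpha+\gamma+\varepsilon_2+\varepsilon_5-\varepsilon_6,\\
D_7&=(-\varepsilon_5-\zeta-\varepsilon_7,\ -\varepsilon_6,\ \tfrac13\zeta-\tfrac23\varepsilon_7),\\
D_8&=\bigl(-\tfrac43\zeta-\varepsilon_5-\tfrac13\varepsilon_7-\varepsilon_8,\ -\varepsilon_6,\ \tfrac29\zeta-\tfrac49\varepsilon_7-\tfrac13\varepsilon_8\bigr).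
\end{align*}
Inserting $\alpha$ and $\gamma$,
\begin{equation}\label{eq:zeta}
\zeta=\delta_1-\delta_2-\tfrac{10}9\delta_3-\tfrac{19}9\varepsilon_1+\tfrac{19}9\varepsilon_2-\tfrac79\varepsilon_3-\tfrac43\varepsilon_4+\varepsilon_5-\varepsilon_6 .
\end{equation}

\emph{The errors are small.} Let $\eta=K^{-1/2}/\ln K$. As $K\ge10^4$, we have $\eta<0.0011$. We claim that
\[
0\le\varepsilon_k\le\eta\qquad(k=1,\dots,8).
\]
The number $\varepsilon_k$ depends only on the true gap before step $k$, which is the reference gap plus $(D_{k-1})_j-(D_{k-1})_l$ and so involves only $\delta$ and $\varepsilon_1,\dots,\varepsilon_{k-1}$. We can therefore argue by induction on $k$. Assuming the claim for the earlier steps, the true gaps are as follows.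
\begin{itemize}
\item Step 1: $1+\delta_2-\delta_1\ge0.8$.
\item Step 2: $19-\varepsilon_1-\delta_3\ge18$.
\item Step 3: $4+\delta_3-\delta_1+\delta_2+2\varepsilon_1-\varepsilon_2\ge4-0.3-3\eta\ge3$.
\item Step 4: $45+g-(D_3)_1=45-\delta_1+\delta_2+\frac43\delta_3+\frac73\varepsilon_1-\frac43\varepsilon_2+\frac13\varepsilon_3\ge45-\frac13-4\eta\ge44$.
\item Step 5: $22+\alpha+\varepsilon_2\ge21$, since $|\alpha|\le\frac13+5\eta<0.35$.
\item Step 6: $1-\alpha-\gamma-\varepsilon_2-\varepsilon_5=1-(\zeta+\varepsilon_6)\ge1-\frac{28}9\cdot\frac1{10}-9\eta>\frac12$. By \eqref{eq:zeta}, $\zeta+\varepsilon_6$ does not involve $\varepsilon_6$; the coefficients of $\delta_1,\delta_2,\delta_3$ in it have absolute sum $\frac{28}9$, those of $\varepsilon_1,\dots,\varepsilon_5$ have absolute sum $\frac{22}3<9$.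
\item Step 7: $21+\zeta+\varepsilon_5\ge20$, since $|\zeta|\le\frac{28}{90}+10\eta<0.33$ by \eqref{eq:zeta}.
\item Step 8: $68+\frac43\zeta+\varepsilon_5+\frac13\varepsilon_7\ge67$.
\end{itemize}
For rows $1$ and $2$ the gap is at least $\frac12$ and $A_{il}/A_{ij}=1$. For rows $3$ and $4$ the gap is at least $3$ and $A_{il}/A_{ij}\le3$. So the term added to $1$ in \eqref{eq:step} is at most $\max(K^{-1/2},3K^{-3})=K^{-1/2}$, and $\varepsilon_k\le\log_K(1+K^{-1/2})\le\eta$. This proves the claim.

\emph{A fixed point of two passes.} Let
\[
\ell=\bigl(1,\,-1,\,-\tfrac{10}9\bigr),\qquad v=\bigl(-\tfrac43,\,0,\,\tfrac29\bigr)^T,\qquad L=v\ell .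
\]
By \eqref{eq:zeta}, $\zeta=\ell\delta+\rho$ with $|\rho|\le10\eta$ (the absolute sum of the coefficients of $\varepsilon_1,\dots,\varepsilon_6$ is $\frac{25}3$). Hence, regarding $\delta$ and $D_8$ as columns,
\[
D_8=L\delta+R(\delta),\qquad \|R(\delta)\|_\infty\le\tfrac43\cdot10\eta+\tfrac73\eta\le16\eta .
\]
Here $R$ is continuous, because all $\varepsilon_k$ depend continuously on $\delta$. We look for $\delta$ with $D_8=\delta$, that is, $(\mathrm{Id}-L)\delta=R(\delta)$.

Since $L^2=(\ell v)L$ and $\ell v=-\frac43-\frac{20}{81}=-\frac{128}{81}\ne1$, the matrix $\mathrm{Id}-L$ is invertible with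
\[
(\mathrm{Id}-L)^{-1}=\mathrm{Id}+\frac1{1-\ell v}L=\mathrm{Id}+\tfrac{81}{209}L .
\]
The maximal absolute row sum of $L$ is $\frac43\cdot\frac{28}9=\frac{112}{27}$, so the matrix norm induced by $\|\cdot\|_\infty$ satisfies $\|(\mathrm{Id}-L)^{-1}\|_\infty\le1+\frac{81}{209}\cdot\frac{112}{27}=1+\frac{336}{209}<2.61$. Therefore
\[
\delta\mapsto(\mathrm{Id}-L)^{-1}R(\delta)
\]
maps the cube $\|\delta\|_\infty\le\frac1{10}$ continuously into the cube of radius $2.61\cdot16\cdot0.0011<0.05$. By Brouwer's theorem (a continuous map of a closed cube into itself has a fixed point) it has a fixed point $\delta$. For this $\delta$ we have $D_8=\delta$. As the reference orbit returns to $Y^{*0}$ after step $8$, this means $x^8=x^0$.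

Finally $Y^0_1\in[-1.1,-0.9]$, while $Y_1^4=22+\alpha>21$. So $x^4\ne x^0$, and $\{x^{4m}\}$ takes the values $x^0$ and $x^4$ alternately. This proves (i). \qed

\begin{remark}
For $\varepsilon=0$ the return map after two passes has the linear part $L$, with eigenvalues $0,0,-\frac{128}{81}$, the last of modulus greater than $1$. So, in contrast to the stable alternation in Theorem~\ref{thm:A}, the argument gives no reason to expect that nearby starting vectors are attracted to the periodic orbit, and Theorem~\ref{thm:C} only claims that a suitable $x^0$ exists.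
\end{remark}

\subsection{Larger sizes and ranks}

\emph{Proof of (ii).} Start from the system and the vector $x^0$ of (i).

\emph{More rows.} List row $1$, with right side $b_1$, altogether $I-3$ times at the beginning, followed by rows $2,3,4$. The nonzero entries of row $1$ are both $1$, so after its first application $x_1+x_2=b_1$, and the repetitions change nothing. The map of a complete pass is that of (i), and the set of solutions of $Ax=b$ is unchanged.

\emph{More columns.} In this system replace column $1$ by $J-2$ copies of it, and $x_1^0$ by $J-2$ entries $x_1^0/(J-2)$. The row maxima do not change. In each step the copies are multiplied by one common factor. So their sum follows the recursion of $x_1$, while the two remaining coordinates follow their old recursions. Hence the iterates after complete passes still diverge. A nonnegative solution of the new system would give one of the old system, by adding up the copies of $x_1$. So the new system has no nonnegative solution.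

\emph{Proof of (iii).} The first three rows of the matrix $A$ in (i) have determinant $\frac53$, so $\operatorname{rank}A=3$. This settles $r=3$. For $r>3$ take
\[
\begin{pmatrix}A&0\\0&\mathrm{Id}_{r-3}\end{pmatrix},
\]
with right sides $1$ in the added rows and initial values $1$ in the added coordinates. These coordinates stay equal to $1$, since the corresponding correction factors are $1$, and in each pass the first three coordinates are transformed as in (i). There is still no nonnegative solution, and the rank is $r$. \qed

\begin{thebibliography}{1}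
\bibitem{source} \texttt{https://faculty.uml.edu/cbyrne/opt.pdf}
\end{thebibliography}

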